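\title{Entire maps of $\mathbf C^n$ with Jacobian one\\ whose image has closure of finite volume}

\begin{abstract}
For every $n\ge2$ we construct a holomorphic map $F:\mathbf C^n\to\mathbf C^n$ with Jacobian identically $1$ such that the closure of $F(\mathbf C^n)$ has finite volume. The map can be chosen within $\varepsilon$ of the identity on the closed unit polydisk, with the closure of its image of volume less than $\pi^n+\varepsilon$. It is a limit of maps $A\circ B_k^{-1}$, where $A$ is an exponential map with infinitely many sheets and the $B_k$ are compositions of shears. At each step most of a polydisk shell is cut into small cells, which are placed in different sheets of $A$ over one small set, while compact holes that fill almost all of the target are kept out of the image for good.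
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $F:\mathbf C^n\to\mathbf C^n$ be holomorphic. Its \emph{Jacobian} $JF(p)$ is the determinant of the complex-linear map $F'(p)$, the Fr\'echet derivative of $F$ at $p$, and $F$ is \emph{nondegenerate} if $JF\not\equiv0$. Volume means Lebesgue measure on $\mathbf C^n=\mathbf R^{2n}$. The following question is posed in \cite{HM}.

\begin{quote}
\emph{Is there a holomorphic map $F:\mathbf C^2\to\mathbf C^2$ with $JF\equiv1$, or at least with $JF\not\equiv0$, such that the closure of $F(\mathbf C^2)$ has finite volume?}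
\end{quote}

The answer is yes in both cases, and the construction works in every dimension $n\ge2$. We write $\Delta(a,r)=\{\zeta\in\mathbf C:|\zeta-a|\le r\}$ and $\Delta_r=\Delta(0,r)$ for closed disks and $P_r=\Delta_r^{\,n}$ for the closed polydisk. On $\mathbf C^n$ the symbol $|\cdot|$ denotes the maximum norm, so that $y+P_t$ is the closed ball of radius $t$ about $y$. An \emph{automorphism} of $\mathbf C^n$ is a holomorphic bijection with holomorphic inverse.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $0<\varepsilon<1$. There is a holomorphic map $F:\mathbf C^n\to\mathbf C^n$ with $JF\equiv1$, with $|F-\mathrm{id}|<\varepsilon$ on $P_1$, and with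
\[
\operatorname{vol}\overline{F(\mathbf C^n)}<\operatorname{vol}(P_1)+\varepsilon=\pi^n+\varepsilon .
\]
\end{theorem}

For $n=2$ this answers the question under the requirement $JF\equiv1$, and therefore also under the weaker requirement $JF\not\equiv0$. The next theorem collects complements that are not needed for the question.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] A nondegenerate holomorphic map $F:\mathbf C^n\to\mathbf C^n$ with $\operatorname{vol}\overline{F(\mathbf C^n)}<\infty$ exists if and only if $n\ge2$. For $n\ge2$ and every $v\in(0,\infty)$ there is one with $JF\equiv1$ and $\operatorname{vol}\overline{F(\mathbf C^n)}=v$.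
\item[(b)] If $0<\varepsilon<1$ and $F:\mathbf C^n\to\mathbf C^n$ is holomorphic with $|F-\mathrm{id}|\le\varepsilon$ on $P_1$, then $\operatorname{vol}F(\mathbf C^n)\ge\pi^n(1-\varepsilon)^{2n}$.
\item[(c)] For $n\ge2$, every automorphism $\Theta$ of $\mathbf C^n$ with $J\Theta\equiv1$ is a locally uniform limit of holomorphic maps $F$ with $JF\equiv1$ and $\operatorname{vol}\overline{F(\mathbf C^n)}<\infty$.
\item[(d)] If $F:\mathbf C^n\to\mathbf C^n$ is holomorphic and nondegenerate and $\operatorname{vol}F(\mathbf C^n)<\infty$, then $\int_{\mathbf C^n}\#F^{-1}(y)\,dy=\infty$, and for every $q$ the set $\{y:\#F^{-1}(y)\ge q\}$ has positive measure.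
\end{enumerate}
\end{theorem}

Some condition on the Jacobian is needed to make the question meaningful, since the image of $(z,w)\mapsto(z,0)$ is closed and has volume zero. A nondegenerate map is locally invertible near any point where $JF\ne0$, so its image contains an open set, and a map with $JF\equiv1$ preserves volume locally. The question asks whether such a map can compress the infinite volume of $\mathbf C^n$ into a closed set of finite volume. Three observations suggest that it cannot.

First, the image of a nondegenerate map is spread out in every sense that an entire function can detect: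
\begin{equation}\label{eq:dense}
u\bigl(F(\mathbf C^n)\bigr)\ \text{is dense in $\mathbf C$ for every nonconstant entire }u:\mathbf C^n\to\mathbf C .
\end{equation}
Indeed, $u\circ F$ is not constant, because $u$ is not constant on any nonempty open set; and if $|u\circ F-a|\ge r>0$, then $1/(u\circ F-a)$ is a bounded entire function, hence constant by Liouville's theorem. For $n=1$ and $u=\mathrm{id}$ this says that the closure of the image is all of $\mathbf C$, so in one variable the answer is no. For $n=2$ it excludes the sets of finite volume that first come to mind: $\{|x_2|\le(1+|x_1|)^{-2}\}$ has finite volume, but $u=x_2$ is bounded on it.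

Second, by Theorem~\ref{thm:more}(d) no injective map, and no map of bounded multiplicity, has an image of finite volume. The map must fold $\mathbf C^n$ over itself infinitely often.

Third, the question concerns the closure. It is not enough that the image be small in measure; it must omit open sets that fill all but a finite volume of $\mathbf C^n$, although \eqref{eq:dense} holds.

Theorem~\ref{thm:main} shows that these constraints can be met with much room to spare. By Theorem~\ref{thm:more}(b), whose proof locates the volume $\pi^n(1-\varepsilon)^{2n}$ inside $F(P_1)$, the bound $\pi^n+\varepsilon$ is essentially the volume of $F(P_1)$ alone; all the rest of $\mathbf C^n$ adds an arbitrarily small amount.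

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:model} carries out one folding step in $\mathbf C^2$ and lists what an iteration of it requires. Sections~\ref{sec:A} and~\ref{sec:states} set up the induction and deduce Theorem~\ref{thm:main} from two propositions, which are proved in Sections~\ref{sec:holes}--\ref{sec:step}. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\section{Volume, shears, and entire functions with prescribed values}\label{sec:tools}

Except in Theorem~\ref{thm:more} we assume $n\ge2$. We put $N=n-1$ and write points of the domain as $(z,w)$ with $z\in\mathbf C$ and $w=(w_1,\dots,w_N)\in\mathbf C^N$; points of the target are written $x=(x_1,\dots,x_n)$. Let $\mathbf 1=(1,\dots,1)\in\mathbf C^N$. A reader interested in the question as posed may take $N=1$ throughout. For $E\subset\mathbf C$ and $t\ge0$ let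
\[
E[t]=\{\zeta\in\mathbf C:\operatorname{dist}(\zeta,E)\le t\}.
\]
If $E$ is compact and convex, then so is $E[t]$.

\subsection*{Volume}
The real Jacobian determinant of a holomorphic map $G:\mathbf C^n\to\mathbf C^n$ is $|JG|^2$. The area formula therefore reads
\begin{equation}\label{eq:area}
\int_S|JG|^2=\int_{\mathbf C^n}\#\bigl(S\cap G^{-1}(y)\bigr)\,dy
\end{equation}
for measurable $S\subset\mathbf C^n$. The integrand on the right is at least $1$ on $G(S)$, so
\begin{equation}\label{eq:vol}
JG\equiv1\quad\Longrightarrow\quad\operatorname{vol}G(S)\le\operatorname{vol}S,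
\end{equation}
with equality if $G$ is injective on $S$. This allows us to give up all control of a map on a set of small volume.

We also use the following covering fact. If $D\subset\mathbf C$ is open and bounded and $s,\sigma>0$, then $D$ contains finitely many pairwise disjoint closed squares of side at most $s$ that \emph{cover $D$ up to area $\sigma$}, that is, the uncovered part has area less than $\sigma$. To see this, write $D$ as a countable union of closed dyadic squares of side at most $s$ with disjoint interiors, keep finitely many, and shrink each slightly about its center. The same holds for cubes in $\mathbf R^{2n}$. We apply this to differences of closed disks and squares, passing to the interior, which does not change the area.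

\subsection*{Shears}
A \emph{shear} is a map of one of the forms
\[
(z,w)\mapsto(z+g(w),\,w),\qquad(z,w)\mapsto(z,\,w+h(z)),
\]
with $g:\mathbf C^N\to\mathbf C$ and $h:\mathbf C\to\mathbf C^N$ entire. Its derivative is triangular with $1$ on the diagonal, and its inverse is obtained by changing the sign of $g$ or $h$. Thus compositions of shears are automorphisms with Jacobian $1$. A shear of the second kind can translate two sets by different amounts only if their projections to the $z$-plane are disjoint, and likewise for the first kind and the $w$-coordinates. Much of the proof consists in arranging that the relevant projections are disjoint. The functions $g$ and $h$ then come from the next lemma. A family of sets is \emph{locally finite} if every compact set meets only finitely many of them.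

\begin{lemma}\label{lem:runge}
Let $(E_l)$ be a countable, locally finite family of pairwise disjoint, nonempty, compact convex subsets of $\mathbf C$, and let $c_l\in\mathbf C$, $t_l>0$. There is an entire function $g$ with $|g-c_l|<t_l$ on $E_l$ for all $l$.
\end{lemma}

\begin{proof}
We use Runge's theorem: if $Y\subset\mathbf C$ is compact with connected complement, then every function holomorphic in a (not necessarily connected) neighborhood of $Y$ is a uniform limit on $Y$ of polynomials.

We first note a special case of Janiszewski's theorem: if $Y$ is compact with connected complement and $E$ is compact, convex and disjoint from $Y$, then $Y\cup E$ has connected complement. Join two points $a,b\notin Y\cup E$ by a path in $\mathbf C\setminus Y$ and choose $t>0$ such that $E[t]$ misses $Y\cup\{a,b\}$. The boundary of the convex body $E[t]$ is a closed curve in the complement of $Y\cup E$. If the path meets $E[t]$, replace the part between its first and last point in $E[t]$ by an arc of this curve. By induction the same holds when finitely many pairwise disjoint sets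 $E$ are added to $Y$.

Next we exhaust $\mathbf C$ by compact sets that do not cut through any $E_l$. Let $Y_0=\emptyset$. For $j\ge1$ let $X_j$ be the union of $\Delta_j$ and the finitely many $E_l$ that meet $\Delta_j$, and let $Y_j$ be the complement of the unbounded component of $\mathbf C\setminus X_j$. Then $Y_j$ is compact with connected complement. Since $X_j\subset X_{j+1}$, the unbounded component of $\mathbf C\setminus X_{j+1}$ lies in that of $\mathbf C\setminus X_j$, so $Y_j\subset Y_{j+1}$. Each $E_l$ is contained in $Y_j$ or disjoint from it: if $E_l\not\subset X_j$, then $E_l$ misses $\Delta_j$ and the other sets of the family, hence $X_j$, and being connected it lies in one component of $\mathbf C\setminus X_j$. Every $E_l$ lies in some $Y_j$, so the finite sets $\mathcal E_j=\{l:E_l\subset Y_{j+1},\ E_l\cap Y_j=\emptyset\}$, $j\ge0$, partition the index set.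

Let $\tau_j=\min(\{1\}\cup\{t_l:E_l\subset Y_j\})>0$. We choose polynomials $f_0,f_1,\dots$ inductively. Runge's theorem on $Y_j\cup\bigcup_{l\in\mathcal E_j}E_l$, applied to the function that equals $0$ near $Y_j$ and $c_l-(f_0+\dots+f_{j-1})$ near $E_l$, gives $f_j$ with
\[
|f_j|<2^{-j-1}\tau_j\ \text{ on }Y_j,\qquad|f_0+\dots+f_j-c_l|<t_l/2\ \text{ on }E_l\quad(l\in\mathcal E_j).
\]
The series $g=\sum_jf_j$ converges locally uniformly because $\Delta_j\subset Y_j$. If $l\in\mathcal E_j$ and $i>j$, then $E_l\subset Y_i$ and $\tau_i\le t_l$, so on $E_l$ we get $|g-c_l|<t_l/2+t_l\sum_{i>j}2^{-i-1}\le t_l$.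
\end{proof}

Convexity serves to ensure that no set surrounds another; by the maximum principle no entire $g$ has $|g|<\frac12$ on the unit circle and $|g(0)-1|<\frac12$. Disjointness cannot be dropped either, since at a common point $g$ cannot be close to two different constants. So whenever a region is cut into pieces that are to be moved apart, gaps must be left between the pieces.

\subsection*{Inverses}
We shall know that certain automorphisms are close to the identity on certain sets, and we need the same for their inverses.

\begin{lemma}\label{lem:brouwer}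
Let $y\in\mathbf C^n$, $t>0$, and let $\Psi:y+P_t\to\mathbf C^n$ be continuous with $|\Psi-\mathrm{id}|\le t$. Then $y\in\Psi(y+P_t)$. In particular, if $\Psi$ is an automorphism of $\mathbf C^n$ with $|\Psi-\mathrm{id}|\le t$ on $y+P_t$, then $|\Psi^{-1}(y)-y|\le t$.
\end{lemma}

\begin{proof}
The map $p\mapsto p-\Psi(p)+y$ sends the compact convex set $y+P_t$ continuously into itself. By Brouwer's theorem it has a fixed point $p$, and $\Psi(p)=y$.
\end{proof}

\section{One folding step in $\mathbf C^2$}\label{sec:model}

In this section $n=2$ and $A_0(z,w)=(e^z,we^{-z})$. The derivative is triangular with diagonal entries $e^z$ and $e^{-z}$, so $JA_0\equiv1$, and $A_0(z+2\pi i,w)=A_0(z,w)$. The map loses volume by periodicity: $A_0(P_R)$ lies in the image of $\{|\operatorname{Re}z|\le R,\ |\operatorname{Im}z|\le\pi,\ |w|\le R\}$, so its volume is at most $4\pi^2R^3$, while $\operatorname{vol}P_R=\pi^2R^4$. One of the four real directions is folded up. The idea of the proof is to use shears to line up most of $\mathbf C^2$ along this direction before $A_0$ is applied.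

Here is the simplest instance. We want an automorphism $\chi$ with $J\chi\equiv1$, close to the identity on $P_1$, such that $A_0\circ\chi$ maps $(\Delta_2\setminus\Delta_1)\times\Delta_1$, a set of volume $3\pi^2$, into a set of small volume. Fix $s\in(0,1]$, $\sigma>0$, $\theta\in(0,\frac12)$. Let $q_1,\dots,q_J$ be disjoint closed squares of side at most $s$, with centers $\kappa_j$, that lie in $\Delta_2\setminus\Delta_1$ and cover it up to area $\sigma$. Call $c_j=q_j\times\Delta_1$ the \emph{cells}, and call the rest of $(\Delta_2\setminus\Delta_1)\times\Delta_1$ the \emph{walls}; their volume is at most $\pi\sigma$.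

We would like to translate $c_j$ in the $z$-direction so that its center comes to $2\pi ij$. A shear that moves $z$ depends only on $w$, and all cells have the same $w$-projection as $P_1$. So we first mark the cells by different values of $w$, then move them, and then remove the marks. Lemma~\ref{lem:runge} gives entire functions $h,g,f$ with
\[
\begin{array}{lll}
|h|<\theta\ \text{ on }\Delta_1, &\quad& |h-10j|<\frac12\ \text{ on }q_j,\\[2pt]
|g|<\theta\ \text{ on }\Delta_{3/2}, && |g-(2\pi ij-\kappa_j)|<s\ \text{ on }\Delta(10j,\frac32),\\[2pt]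
|f|<\theta\ \text{ on }\Delta_{3/2}, && |f-10j|<\frac12\ \text{ on }\Delta(2\pi ij,2s).
\end{array}
\]
In the last line the disks are disjoint because $4s<2\pi$ and $\frac32+2s<2\pi$. Let $\chi_1=(z,w+h(z))$, $\chi_2=(z+g(w),w)$, $\chi_3=(z,w-f(z))$ and $\chi=\chi_3\chi_2\chi_1$. On $P_1$ each shear moves one coordinate by less than $\theta$, and the arguments of $g$ and $f$ stay in $\Delta_{3/2}$; hence $|\chi-\mathrm{id}|<2\theta$ on $P_1$. The cell $c_j$ is mapped successively into
\[
q_j\times\Delta(10j,\tfrac32),\qquad\Delta(2\pi ij,2s)\times\Delta(10j,\tfrac32),\qquad\Delta(2\pi ij,2s)\times\Delta_2 .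
\]
By periodicity $A_0\chi(c_j)\subset A_0(\Delta_{2s}\times\Delta_2)$, and this set does not depend on $j$. With \eqref{eq:vol} applied to $\Delta_{2s}\times\Delta_2$ and to the walls we obtain
\[
\operatorname{vol}A_0\chi\bigl((\Delta_2\setminus\Delta_1)\times\Delta_1\bigr)\le16\pi^2s^2+\pi\sigma,
\]
which is as small as we like.

The third shear does not depend on the shape of the cells; it only needs $f\approx10j$ near $2\pi ij$. We shall therefore choose one function $f$ for all sheets at once and build it into a fixed map $A=A_0\circ\chi_3$. The maps approximating $F$ have the form $F_k=A\circ B_k^{-1}$, where $B_k$ is a composition of shears, and the step from $k$ to $k+1$ folds the shell $P_{k+1}\setminus P_k$ while changing little on $P_k$. Three difficulties arise.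

\emph{The rest of the shell.} Cells such as $r\times q_j$ with $r\subset\Delta_1$ share their $z$-projection with $P_1$ and with each other, so $\chi_1$ cannot mark them. A preliminary shear in the $z$-direction separates them.

\emph{Unused sheets.} At step $k+1$ the cells are moved by an automorphism $\varphi$ and then mapped by $A\circ B_k^{-1}$, not by $A$. The periodicity argument survives only where $B_k$ is close to the identity. We fix a box in each sheet, and all shears are required to be nearly the identity on all but finitely many boxes, with summable errors.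

\emph{The closure.} The images of the walls are small in volume, but we do not know where they lie, and nothing so far prevents the union of infinitely many of them from being dense. We therefore reserve compact \emph{holes} $H_1\subset H_2\subset\cdots$ that fill all but a bounded volume of the target and require $F_j(P_j)\cap H_j=\emptyset$. This condition says that $B_j(A^{-1}(H_j))$ misses $P_j$. The set $A^{-1}(H_j)$ has one piece in every sheet. The function $f$ places all but finitely many pieces in the boxes, far out in both $z$ and $w$, where they stay. The finitely many remaining pieces have to be pushed away from $P_{j+1}$ before the shell is folded.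

\section{The map $A$, its sheets and its boxes}\label{sec:A}

Fix $n\ge2$ and $\varepsilon\in(0,1)$. For $X\ge1$ let
\[
A_0(z,w)=\bigl(Xe^{z/X},\ w_1e^{-z/X},\ w_2,\dots,w_N\bigr).
\]
The derivative is triangular with diagonal $e^{z/X},e^{-z/X},1,\dots,1$, so $JA_0\equiv1$. The map $A_0$ sends $\mathbf C^n$ onto $\mathbf C^*\times\mathbf C^N$, where $\mathbf C^*=\mathbf C\setminus\{0\}$, and $A_0(z,w)=A_0(z',w')$ if and only if $z-z'\in2\pi iX\mathbf Z$ and $w=w'$. The parameter $X$ makes $A_0$ close to a translation: $Xe^{z/X}-X-z\to0$ and $w_1(e^{-z/X}-1)\to0$ locally uniformly as $X\to\infty$. With $x^*=(X,0,\dots,0)$ we fix $X\ge1$ so that $|A_0-x^*-\mathrm{id}|<\varepsilon/4$ on $P_2$.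

\subsection*{Boxes}
For integers $m\ne0$ put
\[
\delta_m=\frac1{|m|+2},\qquad\eta_m=\frac{\delta_m}8,\qquad\nu_m=10\,m|m|,
\]
\[
S_m=\{|\operatorname{Re}z|\le|m|,\ |\operatorname{Im}z-2\pi Xm|\le\pi X-\delta_m\},\qquad V_m=\Delta(\nu_m,|m|).
\]
The \emph{$m$-th box} is $S_m\times V_m^N$. The rectangles $S_m$ grow in width and come closer to filling the height $2\pi X$ of a period strip, so that distant boxes have room for a copy of any given hole; the gaps between them allow us to use Lemma~\ref{lem:runge}. The centers $\nu_m$ grow quadratically so that disks of radius $|m|$ about them are disjoint. The number $\eta_m$ bounds the total displacement that the automorphisms $B_k$ may cause on the $m$-th box. For integers $M\ge1$ let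
\[
U(M)=\{|\operatorname{Re}z|\le M+1,\ |\operatorname{Im}z|\le(2M+1)\pi X-\delta_M/2\},\qquad\rho(M)=10M^2+M+2 .
\]

\begin{lemma}\label{lem:sep}
\begin{enumerate}
\item[(a)] The sets $S_m[\delta_m/2]$ are pairwise disjoint and locally finite, and so are the disks $V_m[1]$.
\item[(b)] If $|m|>M\ge1$, then $|\operatorname{Im}z|>(2M+1)\pi X$ on $S_m[\delta_m/2]$, and $|\operatorname{Re}\zeta|\ge10M^2+19M+8$ on $V_m[1]$.
\item[(c)] If $0<|m|\le M$, then $S_m[\delta_m/2]\subset U(M)$ and $V_m[1]\subset\Delta_{\rho(M)}$. Moreover $\Delta_M\subset U(M)\cap\Delta_{\rho(M)}$.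
\end{enumerate}
\end{lemma}

\begin{proof}
On $S_m[\delta_m/2]$ we have $|\operatorname{Im}z-2\pi Xm|\le\pi X-\delta_m/2$, so these sets lie in disjoint open strips of height $2\pi X$, and $|\operatorname{Im}z|>(2|m|-1)\pi X$. The disks $V_m[1]$ are centered on the real axis; for $m\ge1$ the centers of $V_m[1]$ and $V_{m+1}[1]$ are $20m+10$ apart and the radii add up to $2m+3$, the case $m\le-1$ is symmetric, and $V_{\pm1}[1]=\Delta(\pm10,2)$. On $V_m[1]$ we have $|\operatorname{Re}\zeta|\ge10m^2-|m|-1$, which increases with $|m|$ and equals $10M^2+19M+8$ for $|m|=M+1$. This proves (a) and (b). For (c), on $S_m[\delta_m/2]$ we have $|\operatorname{Re}z|\le|m|+1$ and $|\operatorname{Im}z|\le(2|m|+1)\pi X-\delta_m/2$ with $\delta_m\ge\delta_M$; on $V_m[1]$ we have $|\zeta|\le10m^2+|m|+1$; and $M\le(2M+1)\pi X-\frac12$.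
\end{proof}

The disk $\Delta_2$ misses every $S_m$, because $|\operatorname{Im}z|>\pi X>2$ there. By Lemma~\ref{lem:runge} there is an entire function $f$ with $|f-\nu_m|<\delta_m$ on $S_m$ for $m\ne0$ and $|f|<\varepsilon/4$ on $\Delta_2$. Define
\[
A(z,w)=A_0\bigl(z,\,w-f(z)\mathbf 1\bigr),\qquad JA\equiv1 .
\]
If $p=(z,w)\in P_1$, then $p'=(z,w-f(z)\mathbf 1)$ lies in $P_2$ and $|p'-p|<\varepsilon/4$, so
\begin{equation}\label{eq:Aid}
|A-x^*-\mathrm{id}|<\varepsilon/2\quad\text{on }P_1 .
\end{equation}

\subsection*{An exhaustion of the target}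
Let $\Omega=\{x\in\mathbf C^n:x_1\notin(-\infty,0]\}$. For $R\ge0$ and $0<\delta<1$ put
\[
\begin{aligned}
K_R&=A_0\{|\operatorname{Re}z|\le R,\ |w|\le R\},\\
K_{R,\delta}&=A_0\{|\operatorname{Re}z|\le R,\ |\operatorname{Im}z|\le\pi X-\delta,\ |w|\le R\}.
\end{aligned}
\]

\begin{lemma}\label{lem:K}
The sets $K_R$ and $K_{R,\delta}$ are compact, $K_{R,\delta}\subset K_R\cap\Omega$, $\operatorname{vol}K_0=0$, and
\[
\operatorname{vol}(K_R\setminus\operatorname{int}K_{R,\delta})\le4R\delta(\pi R^2)^N .
\]
The $K_R$ increase to $\mathbf C^*\times\mathbf C^N$, and every compact subset of $\mathbf C^*\times\mathbf C^N$ lies in $\operatorname{int}K_R$ for large $R$.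
\end{lemma}

\begin{proof}
Let $Z_\delta=\{|\operatorname{Re}z|\le R,\ |\operatorname{Im}z|\le\pi X-\delta,\ |w|\le R\}$ for $0\le\delta<1$. By periodicity $K_R=A_0(Z_0)$, so both sets are images of compact sets; for $R=0$ the set $Z_0$ is null. On $Z_\delta$ with $\delta>0$ the argument of $e^{z/X}$ lies in $(-\pi,\pi)$. Since $JA_0\ne0$, the map $A_0$ is open. Hence $A_0(\operatorname{int}Z_\delta)\subset\operatorname{int}K_{R,\delta}$ and $K_R\setminus\operatorname{int}K_{R,\delta}\subset A_0(Z_0\setminus\operatorname{int}Z_\delta)$, and $Z_0\setminus\operatorname{int}Z_\delta$ has volume $2R\cdot2\delta\cdot(\pi R^2)^N$. Finally, the open sets $A_0\{|\operatorname{Re}z|<R,\ |w|<R\}\subset\operatorname{int}K_R$ increase to $A_0(\mathbf C^n)$.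
\end{proof}

\subsection*{Sheets and holes}
The \emph{$m$-th sheet}, $m\in\mathbf Z$, is $\Sigma_m=\{(z,w):|\operatorname{Im}z-2\pi Xm|<\pi X\}$. Points outside all sheets are mapped by $A$ to points with $x_1<0$, so $A^{-1}(\Omega)\subset\bigcup_m\Sigma_m$. A \emph{hole} is a finite, possibly empty, union of closed cubes of $\mathbf R^{2n}$ contained in $\Omega$; it is compact and its boundary is null. For a hole $H$ let
\[
H^m=A^{-1}(H)\cap\Sigma_m,\qquad\text{so that}\qquad A^{-1}(H)=\bigcup_{m\in\mathbf Z}H^m .
\]
The description of the fibers of $A_0$ shows that $A^{-1}(K_{R,\delta})\cap\Sigma_m$ is the compact set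
\[
\Lambda_m(R,\delta)=\{|\operatorname{Re}z|\le R,\ |\operatorname{Im}z-2\pi Xm|\le\pi X-\delta,\ |w-f(z)\mathbf 1|\le R\}.
\]
If $|m|\ge R+1$ and $\delta_m\le\delta$, then $z\in S_m$ on this set, so $|f(z)-\nu_m|<1$, and
\begin{equation}\label{eq:Lambda}
\Lambda_m(R,\delta)\subset S_m\times\Delta(\nu_m,R+1)^N\subset S_m\times V_m^N .
\end{equation}
This is the second role of $f$. For $A_0$ in place of $A$, all pieces of the preimage of a hole are translates of each other in the $z$-direction and have the same $w$-projection, so a shear $(z+g(w),w)$ that moves one piece moves them all. For $A$, the distant pieces have their $w$-coordinates in the disjoint disks $V_m$, on which $g$ can be prescribed to be nearly $0$.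

\section{The induction}\label{sec:states}

The following definition lists what is carried from one step to the next. Sheets with $|m|\le M_k$ are thought of as near, the others as far.

\begin{definition}\label{def:state}
A \emph{state of level $k\ge1$} consists of an automorphism $B_k$ of $\mathbf C^n$ with $JB_k\equiv1$, a number $R_k\ge k$, an integer $M_k\ge R_k+2$, a hole $H_k\subset K_{R_k}$, a finite family $\mathcal Q_k$ of closed squares in $\mathbf C$, and a finite family $\mathcal T_k$ of closed disks and squares in $\mathbf C$. Put $U_k=U(M_k)$, $\rho_k=\rho(M_k)$, $F_k=A\circ B_k^{-1}$ and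
\[
\Gamma_k=\bigcup_{Q\in\mathcal Q_k}Q\times\Delta_k^N\ \cup\ \bigcup U_k\times T_1\times\dots\times T_N,
\]
where the second union is over all $(T_1,\dots,T_N)$ with $T_l\in\mathcal T_k\cup\{\Delta_k\}$, not all equal to $\Delta_k$. The following conditions are required.
\begin{enumerate}
\item[(S1)] $\Delta_k$ and the $Q\in\mathcal Q_k$ are pairwise disjoint subsets of $U_k$; $\Delta_k$ and the $T\in\mathcal T_k$ are pairwise disjoint subsets of $\Delta_{\rho_k}$.
\item[(S2)] $F_k(P_k)\subset\operatorname{int}K_{R_k}$.
\item[(S3)] $B_k(H_k^m)\subset\Gamma_k$ for $|m|\le M_k$.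
\item[(S4)] $H_k^m\subset S_m\times\Delta(\nu_m,R_k+1)^N$ for $|m|>M_k$.
\item[(S5)] $|B_k-\mathrm{id}|\le(1-2^{-k})\eta_m$ on $S_m\times V_m^N$ for $|m|>M_k$.
\end{enumerate}
\end{definition}

Condition (S3) is stronger than the requirement that the near pieces miss $P_k$, and it has to be. A compact set disjoint from $P_k$ cannot always be pushed off $P_{k+1}$: if $\psi$ is an automorphism with $J\psi\equiv1$ and $\psi(0)\in P_{k+1}$ that maps $\partial P_{k+1/2}$ into the complement of $P_{k+1}$, then the connected set $P_{k+1}$ meets $\psi(P_{k+1/2})$ but not its boundary, so it is contained in $\psi(P_{k+1/2})$, whose volume is too small. The set $\Gamma_k$ (Figure~\ref{fig:gamma}) is a union of products with gaps between them, and it can be pushed away by three shears.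

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]
\foreach \x in {1.12,1.76,2.4}{
\fill[gray!30] (\x,-1) rectangle (\x+0.54,1);
\fill[gray!30] (-\x,-1) rectangle (-\x-0.54,1);
\fill[gray!30] (-4,\x) rectangle (4,\x+0.54);
\fill[gray!30] (-4,-\x) rectangle (4,-\x-0.54);}
\fill[gray!75] (-1,-1) rectangle (1,1);
\node[white] at (0,0) {$P_k$};
\draw[dashed] (-3,-3) rectangle (3,3);
\draw[->] (-4.6,-3.5) -- (4.6,-3.5) node[right] {$z$};
\draw[->] (-4.6,-3.5) -- (-4.6,3.4) node[above] {$w$};
\node[right] at (4,2.03) {$U_k\times T$};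
\draw (2.03,0) -- (4,0) node[right] {$Q\times\Delta_k$};
\end{tikzpicture}
\caption{The set $\Gamma_k$ (light gray) for $n=2$, drawn schematically with one real axis for each complex coordinate. It consists of products $Q\times\Delta_k$, whose $z$-projection misses $\Delta_k$, and $U_k\times T$, whose $w$-projection misses $\Delta_k$. Together with $P_k$ it fills a larger polydisk (dashed) except for thin gaps.}
\label{fig:gamma}
\end{figure}

\begin{lemma}\label{lem:miss}
In a state of level $k$, $F_k(P_k)\cap H_k=\emptyset$.
\end{lemma}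

\begin{proof}
If $p\in P_k$ and $F_k(p)\in H_k$, then $p\in B_k(H_k^m)$ for some $m$. By (S1), each product in the definition of $\Gamma_k$ has a factor disjoint from $\Delta_k$, so $\Gamma_k\cap P_k=\emptyset$, and (S3) excludes $|m|\le M_k$. If $|m|>M_k$, then $R_k+1\le|m|$, so $H_k^m$ lies in the $m$-th box by (S4), and by (S5) the points of $B_k(H_k^m)$ have $w_1\in V_m[1]$. This disk misses $\Delta_k$ by Lemma~\ref{lem:sep}(b), as $M_k\ge k$.
\end{proof}

The step from level $k$ to level $k+1$ has two halves. First the automorphism is changed. This uses up finitely many far boxes, on which the bound (S5) is lost, and the hole is still the old one. The situation after this half is described by the next definition. In the second half the automorphism is kept, the used sheets are declared near, and the hole is enlarged.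

\begin{definition}\label{def:pre}
A \emph{prestate of level $k\ge1$} consists of an automorphism $B$ with $JB\equiv1$, a number $R^\circ\ge0$, integers $L^\circ\ge M^\circ\ge k$, a hole $H^\circ\subset K_{R^\circ}$, a compact set $U^\circ\subset\mathbf C$ and a closed disk $V^\circ\subset\mathbf C$ such that:
\begin{enumerate}
\item[(PS1)] $|B-\mathrm{id}|\le(1-2^{-k})\eta_m$ on $S_m\times V_m^N$ for $|m|>L^\circ$.
\item[(PS2)] $B((H^\circ)^m)\subset U^\circ\times(V^\circ)^N$ for $|m|\le M^\circ$, and $V^\circ$ is disjoint from $\Delta_k$ and from $V_m[1]$ for $|m|>M^\circ$.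
\item[(PS3)] $(H^\circ)^m\subset S_m\times\Delta(\nu_m,R^\circ+1)^N$ and $B((H^\circ)^m)\subset S_m[\delta_m/2]\times V_m[1]^N$ for $|m|>M^\circ$.
\end{enumerate}
\end{definition}

\begin{proposition}[Enlarging the hole]\label{prop:holes}
Let a prestate of level $k$ and $\varepsilon'>0$ be given, and let $F=A\circ B^{-1}$. There is a state of level $k$ with $B_k=B$, $R_k>R^\circ$, $H_k\supset H^\circ$ and
\[
\operatorname{vol}(K_{R_k}\setminus H_k)\le\operatorname{vol}(K_{R^\circ}\setminus H^\circ)+\operatorname{vol}\bigl(F(P_k)\setminus K_{R^\circ}\bigr)+\varepsilon'.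
\]
\end{proposition}

\begin{proposition}[Pushing and folding]\label{prop:step}
Let a state of level $k$ and $\varepsilon'>0$ be given. There is a prestate of level $k+1$ with $R^\circ=R_k$ and $H^\circ=H_k$ whose automorphism $B_{k+1}$ has the following properties, where $F_{k+1}=A\circ B_{k+1}^{-1}$:
\begin{enumerate}
\item[(a)] $|F_{k+1}-F_k|<\varepsilon'$ on $P_k$;
\item[(b)] $\operatorname{vol}\bigl(F_{k+1}(P_{k+1})\setminus K_{R_k}\bigr)<\varepsilon'$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Propositions~\ref{prop:holes} and~\ref{prop:step}]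
Let $\varepsilon_k=2^{-k-3}\varepsilon$, so that $\varepsilon_1=\sum_{j\ge2}\varepsilon_j=\varepsilon/16$. The data $B=\mathrm{id}$, $R^\circ=0$, $L^\circ=M^\circ=1$, $H^\circ=\emptyset$, $U^\circ=\{0\}$, $V^\circ=\Delta(3,1)$ form a prestate of level $1$; the disk $V^\circ$ misses $V_m[1]$ for $|m|>1$ by Lemma~\ref{lem:sep}(b). Proposition~\ref{prop:holes} with $\varepsilon'=\varepsilon_1$ gives a state of level $1$ with $F_1=A$ and, by \eqref{eq:vol},
\[
\operatorname{vol}(K_{R_1}\setminus H_1)\le\operatorname{vol}A(P_1)+\varepsilon_1\le\pi^n+\varepsilon_1 .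
\]
Given a state of level $k$, apply Proposition~\ref{prop:step} and then Proposition~\ref{prop:holes}, both with $\varepsilon'=\varepsilon_{k+1}$. The result is a state of level $k+1$ with $R_{k+1}>R_k$, $H_{k+1}\supset H_k$, $|F_{k+1}-F_k|<\varepsilon_{k+1}$ on $P_k$, and $\operatorname{vol}(K_{R_{k+1}}\setminus H_{k+1})\le\operatorname{vol}(K_{R_k}\setminus H_k)+2\varepsilon_{k+1}$. Hence
\[
\operatorname{vol}(K_{R_k}\setminus H_k)\le v^*:=\pi^n+\tfrac3{16}\varepsilon\qquad\text{for all }k .
\]

The maps $F_k$ converge uniformly on each $P_j$ to a holomorphic map $F_\infty$. Derivatives converge as well, so $JF_\infty=\lim JF_k\equiv1$. By \eqref{eq:Aid}, $|F_\infty-x^*-\mathrm{id}|<\varepsilon/2+\varepsilon/16<\varepsilon$ on $P_1$.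

Fix $k$ and $p\in\mathbf C^n$. For all large $j\ge k$ we have $p\in P_j$, so $F_j(p)\notin H_j\supset H_k$ by Lemma~\ref{lem:miss}. The complement of $\operatorname{int}H_k$ is closed; it contains the limit $F_\infty(p)$ for every $p$, and therefore it contains $\overline{F_\infty(\mathbf C^n)}$. Since $\partial H_k$ is null,
\[
\operatorname{vol}\bigl(K_{R_k}\cap\overline{F_\infty(\mathbf C^n)}\bigr)\le\operatorname{vol}(K_{R_k}\setminus\operatorname{int}H_k)=\operatorname{vol}(K_{R_k}\setminus H_k)\le v^* .
\]
As $R_k$ increases to infinity, the sets $K_{R_k}$ increase to $\mathbf C^*\times\mathbf C^N$, whose complement is null. So $\operatorname{vol}\overline{F_\infty(\mathbf C^n)}\le v^*<\pi^n+\varepsilon$, and $F=F_\infty-x^*$ has all the required properties.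
\end{proof}

\section{Enlarging the hole}\label{sec:holes}

We prove Proposition~\ref{prop:holes}. The natural candidate for the new hole is the complement of $F(P_k)$ in a large set $K_{R,\delta}$. Its pieces in distant sheets lie in the boxes by \eqref{eq:Lambda}. The finitely many other pieces are mapped by $B$ into some polydisk $P_{\rho'}$ and miss $P_k$, but (S3) asks that they lie in $\Gamma_k$. We choose $\Gamma_k$ so that it fills $P_{\rho'}\setminus P_k$ up to a compact set $W$ of small volume, and we remove $F(W)$ from the candidate.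

\subsection*{Constants}
Choose, in this order:
\begin{itemize}
\item $R_k>R^\circ$ with $R_k\ge k$ and $F(P_k)\subset\operatorname{int}K_{R_k}$; this is possible by Lemma~\ref{lem:K}, as $F(P_k)$ is a compact subset of $\mathbf C^*\times\mathbf C^N$. It gives (S2).
\item $\delta\in(0,1)$ with $\operatorname{vol}(K_{R_k}\setminus\operatorname{int}K_{R_k,\delta})<\varepsilon'/3$.
\item An integer $L\ge\max(L^\circ,R_k+1)$ with $\delta_m\le\delta$ for $|m|>L$. Then \eqref{eq:Lambda} holds with $R=R_k$ for $|m|>L$.
\item $\rho'>k$ with $B(\Lambda_m(R_k,\delta))\subset P_{\rho'}$ for all $|m|\le L$.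
\item An integer $M_k\ge\max(L,R_k+2,\rho')$ so large that $U^\circ\subset U_k$ and $V^\circ\subset\Delta_{\rho_k}$. By Lemma~\ref{lem:sep}(c), $\Delta_{\rho'}\subset U_k\cap\Delta_{\rho_k}$.
\end{itemize}
Condition (S5) follows from (PS1), because $M_k\ge L^\circ$.

\subsection*{The set $\Gamma_k$}
Call $V^\circ$ and the $V_m[1]$ with $M^\circ<|m|\le M_k$ the \emph{special disks}; they are where the $w$-coordinates of the pieces already under control lie. They are pairwise disjoint by (PS2) and Lemma~\ref{lem:sep}(a), disjoint from $\Delta_k$ by (PS2) and Lemma~\ref{lem:sep}(b) with $M=M^\circ\ge k$, and contained in $\Delta_{\rho_k}$ by Lemma~\ref{lem:sep}(c). Let $\sigma>0$ satisfy $(N+1)\sigma(\pi\rho'^2)^N<\varepsilon'/3$. Let $\mathcal Q_k$ be a finite family of disjoint closed squares in $\Delta_{\rho'}\setminus\Delta_k$ covering it up to area $\sigma$. Let $\mathcal T_k$ consist of the special disks and of finitely many disjoint closed squares that lie in the complement in $\Delta_{\rho'}$ of $\Delta_k$ and the special disks, and cover it up to area $\sigma$. Then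 (S1) holds.

The compact sets
\[
D'=\Delta_{\rho'}\setminus\Bigl(\operatorname{int}\Delta_k\cup\bigcup_{Q\in\mathcal Q_k}\operatorname{int}Q\Bigr),\qquad D''=\Delta_{\rho'}\setminus\Bigl(\operatorname{int}\Delta_k\cup\bigcup_{T\in\mathcal T_k}\operatorname{int}T\Bigr)
\]
have area less than $\sigma$, since circles and segments are null. Let $W$ be the set of $(z,w)\in P_{\rho'}$ with $z\in D'$ or $w_l\in D''$ for some $l$. It is compact, $\operatorname{vol}W\le(N+1)\sigma(\pi\rho'^2)^N<\varepsilon'/3$, and
\begin{equation}\label{eq:fill}
P_{\rho'}\subset P_k\cup\Gamma_k\cup W .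
\end{equation}
Indeed, let $(z,w)\in P_{\rho'}\setminus W$. Then $z$ lies in $\Delta_k$ or in some $Q$, and each $w_l$ lies in $\Delta_k$ or in some $T$. If all $w_l$ lie in $\Delta_k$, the point is in $P_k$ or in $Q\times\Delta_k^N$. Otherwise it is in a product $U_k\times T_1\times\dots\times T_N$ with some $T_l\ne\Delta_k$, because $z\in\Delta_{\rho'}\subset U_k$.

\subsection*{The hole}
The set $O=\operatorname{int}K_{R_k,\delta}\setminus(F(P_k)\cup F(W))$ is open, bounded and contained in $\Omega$. Let $Y\subset O$ be a finite union of closed cubes with $\operatorname{vol}(O\setminus Y)<\varepsilon'/3$, and put $H_k=H^\circ\cup Y\subset K_{R_k}$. A point of $K_{R_k}\setminus H_k$ lies in $K_{R^\circ}\setminus H^\circ$ if it belongs to $K_{R^\circ}$; otherwise it lies in one of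
\[
F(P_k)\setminus K_{R^\circ},\qquad F(W),\qquad K_{R_k}\setminus\operatorname{int}K_{R_k,\delta},\qquad O\setminus Y .
\]
Each of the last three sets has volume less than $\varepsilon'/3$; for $F(W)$ this is \eqref{eq:vol}. The volume estimate follows.

It remains to verify (S3) and (S4) for $H_k^m=Y^m\cup(H^\circ)^m$. For $M^\circ<|m|\le M_k$, Lemma~\ref{lem:sep}(c) and $V_m[1]\in\mathcal T_k$ give
\begin{equation}\label{eq:boxinGamma}
S_m[\delta_m/2]\times V_m[1]^N\subset U_k\times V_m[1]^N\subset\Gamma_k .
\end{equation}
For the new part, $Y^m\subset\Lambda_m(R_k,\delta)$, and there are three ranges.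
\begin{itemize}
\item $|m|\le L$. If $p\in Y^m$, then $B(p)\in P_{\rho'}$ and $F(B(p))=A(p)\in Y$, so $B(p)\notin P_k\cup W$. By \eqref{eq:fill}, $B(p)\in\Gamma_k$.
\item $L<|m|\le M_k$. By \eqref{eq:Lambda}, $Y^m$ lies in the $m$-th box, where $B$ moves points by at most $\eta_m<\delta_m/2$ by (PS1). So $B(Y^m)\subset\Gamma_k$ by \eqref{eq:boxinGamma}.
\item $|m|>M_k$. The first inclusion in \eqref{eq:Lambda} is (S4) for $Y^m$.
\end{itemize}
For the old part, $B((H^\circ)^m)\subset U_k\times(V^\circ)^N\subset\Gamma_k$ for $|m|\le M^\circ$ by (PS2); $B((H^\circ)^m)\subset\Gamma_k$ for $M^\circ<|m|\le M_k$ by (PS3) and \eqref{eq:boxinGamma}; and (S4) holds for $|m|>M_k$ by (PS3), as $R^\circ<R_k$. This proves Proposition~\ref{prop:holes}.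

\section{The push}\label{sec:push}

In Sections~\ref{sec:push}--\ref{sec:step} we fix a state of level $k$ and $\varepsilon'>0$, and we write $M,R,U,\rho$ for $M_k,R_k,U_k,\rho_k$ and $\delta=\delta_M$. Recall that $M\ge R+2\ge k+2$. A small number $\theta>0$ will be chosen last, and
\[
\theta_m=\min(\theta,\,2^{-k-4}\eta_m)\le\delta_m/256 .
\]
The new automorphism will be $B_{k+1}=\varphi^{-1}\psi B_k$, so that $F_{k+1}=F_k\circ\psi^{-1}\varphi$. The \emph{push} $\psi$ moves $\Gamma_k$ into a product $U^\circ\times(V^\circ)^N$; the \emph{fold} $\varphi$ sends the cells of $P_{k+1}\setminus P_k$ into far boxes.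

The push consists of three shears. The products $U\times T_1\times\dots\times T_N$ have a $z$-projection containing $\Delta_k$, so the first shear moves them to the right by multiples of a number $d$ exceeding the width of $U$. Now the $z$-projection of every part of $\Gamma_k$ misses $\Delta_k$, and the second shear adds $i\mu$ to all $w_l$; the imaginary direction avoids the disks $V_m$, which lie along the real axis. At this point $\Gamma_k$ is off $P_{k+1}$. The third shear moves it to the left by $\lambda$, so that its $z$-projection also avoids the part of the $z$-plane that the fold will use. Put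
\[
d=2M+10,\qquad\mu=\rho+k+10,\qquad\lambda=Nd+M+k+12,
\]
\[
U'=\{-\lambda-M-1\le\operatorname{Re}z\le-\lambda+Nd+M+1,\ |\operatorname{Im}z|\le(2M+1)\pi X-\delta/2\},
\]
\[
U^\circ=U'[\delta/4],\qquad V^\circ=\Delta(i\mu,\rho+2).
\]
The rectangle $U'$ contains $U+jd-\lambda$ for $0\le j\le N$. Since $-\lambda+Nd+M+1=-(k+11)$, $\mu-\rho-2=k+8$ and $\rho+2=10M^2+M+4$, we have
\begin{equation}\label{eq:UV}
\begin{array}{ll}
\text{on }U^\circ: & \operatorname{Re}z\le-(k+10),\quad|\operatorname{Im}z|<(2M+1)\pi X;\\[2pt]
\text{on }V^\circ: & |\zeta|\ge k+8,\quad|\operatorname{Re}\zeta|<10M^2+19M+8 .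
\end{array}
\end{equation}
By Lemma~\ref{lem:sep}(b), $U^\circ$ misses $S_m[\delta_m/2]$ and $V^\circ$ misses $V_m[1]$ for $|m|>M$.

\begin{lemma}\label{lem:push}
For every sufficiently small $\theta>0$ there is an automorphism $\psi$ with $J\psi\equiv1$ such that:
\begin{enumerate}
\item[(P1)] $\psi(\Gamma_k)\subset U'[2\theta]\times\Delta(i\mu,\rho+1)^N$;
\item[(P2)] $|\psi-\mathrm{id}|\le2\theta$ on $P_{k+4\theta}$;
\item[(P3)] $|\psi-\mathrm{id}|\le2\theta_m$ on $S_m[\delta_m/4]\times V_m[\frac12]^N$ for $|m|>M$.
\end{enumerate}
\end{lemma}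

\begin{proof}
By (S1) there is $\tau\in(0,\delta/16]$ such that $\Delta_k[\tau]$ and the $Q[\tau]$, $Q\in\mathcal Q_k$, are pairwise disjoint, and $\Delta_k[\tau]$ misses every $T\in\mathcal T_k$. Let $\theta\le\tau/5$. We choose entire functions $g_1,g_2,g_3$ by Lemma~\ref{lem:runge} according to the following table, in which a row with set $E$, value $c$ and error $t$ means that the function differs from $c$ by less than $t$ on $E$.
\begin{center}
\begin{tabular}{llll}
 & set & value & error\\ \hline
$g_1$ & $\Delta_k[\tau]$ & $0$ & $\theta/N$\\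
 & $T\in\mathcal T_k$ & $d$ & $\theta/N$\\
 & $V_m[1]$, $|m|>M$ & $0$ & $\theta_m/N$\\ \hline
$g_2$ & $\Delta_k[\tau]$ & $0$ & $\theta$\\
 & $Q[\tau]$, $Q\in\mathcal Q_k$;\quad $U[\tau]+jd$, $1\le j\le N$ & $i\mu$ & $\theta$\\
 & $S_m[\delta_m/2]$, $|m|>M$ & $0$ & $\theta_m$\\ \hline
$g_3$ & $\Delta_k[\tau]$ & $0$ & $\theta$\\
 & $V^\circ$ & $-\lambda$ & $\theta$\\
 & $V_m[1]$, $|m|>M$ & $0$ & $\theta_m$
\end{tabular}
\end{center}
All sets are compact and convex, and each family is locally finite by Lemma~\ref{lem:sep}(a). We check disjointness. For $g_1$: the sets $\Delta_k[\tau]$ and $T$ are pairwise disjoint and lie in $\Delta_\rho$, and $\rho<10M^2+19M+8$, so they miss the $V_m[1]$ by Lemma~\ref{lem:sep}(b). For $g_2$: the sets $\Delta_k[\tau]$ and $Q[\tau]$ lie in $U[\tau]$; the translates $U[\tau]+jd$, $0\le j\le N$, are disjoint because $U[\tau]$ has width $2M+2+2\tau<d$; and on all of them $|\operatorname{Im}z|\le(2M+1)\pi X-\delta/2+\tau<(2M+1)\pi X$, so they miss the $S_m[\delta_m/2]$. For $g_3$: use $\Delta_k[\tau]\subset\Delta_{k+1}$ and \eqref{eq:UV}. Let $\psi=\psi_3\psi_2\psi_1$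 with
\[
\psi_1=\Bigl(z+\sum_{l=1}^Ng_1(w_l),\,w\Bigr),\qquad\psi_2=(z,\,w+g_2(z)\mathbf 1),\qquad\psi_3=(z+g_3(w_1),\,w).
\]

(P1) Consider a point of $Q\times\Delta_k^N$ and put $j=0$, or a point of $U\times T_1\times\dots\times T_N$ with exactly $j\ge1$ factors $T_l\ne\Delta_k$. The sum in $\psi_1$ differs from $jd$ by less than $\theta$, so after $\psi_1$ we have $z\in Q[\theta]\subset U[\theta]$ in the first case and $z\in U[\theta]+jd$ in the second. In both cases $|g_2(z)-i\mu|<\theta$. Since $w_l\in\Delta_\rho$ by (S1), after $\psi_2$ we have $|w_l-i\mu|\le\rho+\theta\le\rho+1$; in particular $w_1\in V^\circ$. After $\psi_3$, $z\in U[2\theta]+jd-\lambda\subset U'[2\theta]$.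

(P2) Start in $P_{k+4\theta}$. The shear $\psi_1$ moves $z$ by less than $\theta$, into $\Delta_{k+5\theta}\subset\Delta_k[\tau]$; then $\psi_2$ moves each $w_l$ by less than $\theta$, into $\Delta_k[\tau]$; then $\psi_3$ moves $z$ by less than $\theta$.

(P3) The shear $\psi_1$ moves $z$ by less than $\theta_m$, into $S_m[\delta_m/4+\theta_m]\subset S_m[\delta_m/2]$; then $\psi_2$ moves each $w_l$ by less than $\theta_m$, into $V_m[1]$; then $\psi_3$ moves $z$ by less than $\theta_m$.
\end{proof}

\section{The fold}\label{sec:fold}

\subsection*{Cells and walls}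
Choose $s\in(0,\frac18]$ and $\sigma>0$ with
\begin{equation}\label{eq:ssigma}
9\pi s^2\bigl(\pi(k+4)^2\bigr)^N+(N+2)\,\sigma\bigl(\pi(k+1)^2\bigr)^N<\varepsilon' .
\end{equation}
The first term will bound the common image of the cells and the second the volume of the walls. Let $q_1,\dots,q_J$ be disjoint closed squares of side at most $s$ in $\Delta_{k+1}\setminus\Delta_k$ covering it up to area $\sigma$, and put $q_0=\Delta_k$. Let $\mathcal R$ be a finite family of disjoint closed squares of side at most $s$ in $\Delta_{k+1}$ covering it up to area $\sigma$. For $\mathbf j=(j_1,\dots,j_N)\in\{0,\dots,J\}^N$ let $q_{\mathbf j}=q_{j_1}\times\dots\times q_{j_N}$. The \emph{cells} are the sets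
\[
\text{(I)}\quad q_j\times\Delta_k^N\ \ (1\le j\le J),\qquad\qquad\text{(II)}\quad r\times q_{\mathbf j}\ \ (r\in\mathcal R,\ \mathbf j\ne\mathbf 0).
\]
Every cell has a small $z$-projection, which is all that the volume estimate needs. Let $W'$, the \emph{walls}, be the complement in $P_{k+1}$ of $P_k$ and the cells. If $(z,w)\in W'$, then either $w\in\Delta_k^N$ and $z\in\Delta_{k+1}\setminus\bigcup_{j\ge0}q_j$; or $w\in q_{\mathbf j}$ with $\mathbf j\ne\mathbf 0$ and $z\in\Delta_{k+1}\setminus\bigcup\mathcal R$; or $w_l\in\Delta_{k+1}\setminus\bigcup_{j\ge0}q_j$ for some $l$. In each of these $N+2$ alternatives one coordinate is confined to a set of area less than $\sigma$, so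
\begin{equation}\label{eq:walls}
\operatorname{vol}W'\le(N+2)\,\sigma\bigl(\pi(k+1)^2\bigr)^N .
\end{equation}

\subsection*{Separating the cells}
The first shear translates a cell $r\times q_{\mathbf j}$ in the $z$-direction by an amount that determines $\mathbf j$. It has the form $z+\sum_l\alpha_l(w_l)$, so the amount must be a sum of terms each depending on one $j_l$. Put
\[
a_{l,j}=4(k+2)(J+1)^{l-1}j,\qquad a_{\mathbf j}=\sum_{l=1}^Na_{l,j_l}.
\]
The $j_l$ are the digits of $a_{\mathbf j}/(4(k+2))$ in base $J+1$, so the $a_{\mathbf j}$ are distinct nonnegative multiples of $4(k+2)$, with $a_{\mathbf 0}=0$, and the disks $\Delta_{k+2}+a_{\mathbf j}$ are pairwise disjoint. For $N=1$ simply $a_j=4(k+2)j$.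

\subsection*{Choosing the boxes}
Each cell $c$ is sent to its own far box, of index $m=m(c)$. This box is not empty: by (S4) it contains the piece $H_k^m$, whose $w$-coordinates lie in $\Delta(\nu_m,R+1)$. The last shear must leave this piece nearly fixed and move the cell, so the cell has to be marked by a disk in $V_m$ beside $\Delta(\nu_m,R+1)$. Put
\[
b=R+k+6,\qquad D_m=\Delta(\nu_m+b,\,k+2).
\]
Assign to the cells distinct integers $m(c)>M$ with $m(c)\ge R+2k+10$ and $\delta_{m(c)}\le s$, and call these integers \emph{used}. For used $m$ we have $b-(k+2)=R+4$ and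
\begin{equation}\label{eq:room}
b+k+3=R+2k+9<m,
\end{equation}
so $\Delta(\nu_m,R+3)$ and $D_m$ are disjoint subsets of $V_m$. Let $\operatorname{ctr}$ denote the center of a disk or square, and put $\kappa_c=\operatorname{ctr}q_j$ for $c=q_j\times\Delta_k^N$ and $\kappa_c=\operatorname{ctr}r+a_{\mathbf j}$ for $c=r\times q_{\mathbf j}$. For $|m|>M$ let $E_m=V_m[\frac12]$ if $m$ is unused and $E_m=\Delta(\nu_m,R+2)$ if $m$ is used.

\begin{lemma}\label{lem:fold}
For every sufficiently small $\theta>0$ there is an automorphism $\varphi$ with $J\varphi\equiv1$ such that: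
\begin{enumerate}
\item[(F1)] $|\varphi-\mathrm{id}|\le2\theta$ on $P_k$;
\item[(F2)] $\varphi(c)\subset\Delta(2\pi iXm,2s)\times D_m^N$ for every cell $c$, where $m=m(c)$;
\item[(F3)] $|\varphi^{-1}-\mathrm{id}|\le2\theta_m$ on $S_m[\delta_m/4]\times E_m^N$ for $|m|>M$;
\item[(F4)] $\varphi^{-1}\bigl(U'[2\theta]\times\Delta(i\mu,\rho+1)^N\bigr)\subset U^\circ\times(V^\circ)^N$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $\tau\in(0,1]$ such that $q_0[\tau],\dots,q_J[\tau]$ are pairwise disjoint and the $r[\tau]$, $r\in\mathcal R$, are pairwise disjoint. Let $\theta\le\min(\tau,s/2,\delta/16)$. Choose entire functions $\alpha_l,\beta_l$ $(1\le l\le N)$ and $\gamma$ by Lemma~\ref{lem:runge} according to the following table, read as in the proof of Lemma~\ref{lem:push}.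
\begin{center}
\begin{tabular}{llll}
 & set & value & error\\ \hline
$\alpha_l$ & $\Delta_k[\tau]$;\quad $V^\circ$ & $0$ & $\theta/N$\\
 & $q_j$, $1\le j\le J$ & $a_{l,j}$ & $\theta/N$\\
 & $V_m[1]$, $|m|>M$ & $0$ & $\theta_m/N$\\ \hline
$\beta_l$ & $\Delta_k[\tau]$;\quad $U^\circ$ & $0$ & $\theta$\\
 & $q_j[\tau]$, where $m=m(q_j\times\Delta_k^N)$ & $\nu_m+b$ & $\theta$\\
 & $r[\tau]+a_{\mathbf j}$, where $m=m(r\times q_{\mathbf j})$ & $\nu_m+b-\operatorname{ctr}q_{j_l}$ & $\theta$\\
 & $S_m[\delta_m/2]$, $|m|>M$ & $0$ & $\theta_m$\\ \hline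
$\gamma$ & $\Delta_k[\tau]$;\quad $V^\circ$ & $0$ & $\theta$\\
 & $D_m$, where $m=m(c)$ & $2\pi iXm-\kappa_c$ & $\theta$\\
 & $\Delta(\nu_m,R+3)$, $m$ used & $0$ & $\theta_m$\\
 & $V_m[1]$, $|m|>M$, $m$ unused & $0$ & $\theta_m$
\end{tabular}
\end{center}
The sets are compact, convex and locally finite; we check disjointness. For $\alpha_l$: the sets $\Delta_k[\tau]$ and $q_j$ lie in $\Delta_{k+2}$, which misses $V^\circ$ by \eqref{eq:UV} and the $V_m[1]$ by Lemma~\ref{lem:sep}(b); and $V^\circ$ misses the $V_m[1]$. For $\beta_l$: the sets $\Delta_k[\tau]$, $q_j[\tau]$ lie in $\Delta_{k+2}$ and $r[\tau]+a_{\mathbf j}$ lies in $\Delta_{k+2}+a_{\mathbf j}$ with $\mathbf j\ne\mathbf 0$. On these disjoint disks $\operatorname{Re}z\ge-(k+2)$, so they miss $U^\circ$ by \eqref{eq:UV}, and $|\operatorname{Im}z|\le k+2\le M$, so they miss the $S_m[\delta_m/2]$, as does $U^\circ$. For $\gamma$: the sets in the last three rows are disjoint subsets of the disks $V_m[1]$, $|m|>M$, which miss $\Delta_k[\tau]$ and $V^\circ$. Let $\beta=(\beta_1,\dots,\beta_N)$ and $\varphi=\varphi_3\varphi_2\varphi_1$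 with
\[
\varphi_1=\Bigl(z+\sum_{l=1}^N\alpha_l(w_l),\,w\Bigr),\qquad\varphi_2=(z,\,w+\beta(z)),\qquad\varphi_3=(z+\gamma(w_1),\,w).
\]

(F1) Starting in $P_k$, the shear $\varphi_1$ moves $z$ by less than $\theta$, into $\Delta_k[\tau]$; then $\varphi_2$ moves each $w_l$ by less than $\theta$, into $\Delta_k[\tau]$; then $\varphi_3$ moves $z$ by less than $\theta$.

(F2) After $\varphi_1$ we have $z\in q_j[\theta]$ for a cell of type I and $z\in r[\theta]+a_{\mathbf j}$ for a cell of type II; in both cases $|z-\kappa_c|\le s/\sqrt2+\theta$. Before $\varphi_2$ we have $|w_l|\le k$ for type I and $|w_l-\operatorname{ctr}q_{j_l}|\le\max(k,s/\sqrt2)=k$ for type II, so after $\varphi_2$ we have $|w_l-\nu_m-b|\le k+\theta$ and $w_l\in D_m$. After $\varphi_3$, $|z-2\pi iXm|\le s/\sqrt2+2\theta\le2s$.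

(F3) We apply $\varphi_3^{-1},\varphi_2^{-1},\varphi_1^{-1}$ in turn. On $E_m$ we have $|\gamma|<\theta_m$, whether $m$ is used or not, so $z$ moves by less than $\theta_m$ and stays in $S_m[\delta_m/2]$. Then each $w_l$ moves by less than $\theta_m$, into $E_m[\theta_m]\subset V_m[1]$; here $R+2<|m|$ is used. Then $z$ moves by less than $\theta_m$.

(F4) First $w_1\in V^\circ$, so $\varphi_3^{-1}$ moves $z$ into $U'[3\theta]\subset U^\circ$. Then $\varphi_2^{-1}$ moves each $w_l$ into $\Delta(i\mu,\rho+1+\theta)\subset V^\circ$. Then $\varphi_1^{-1}$ moves $z$ into $U'[4\theta]\subset U'[\delta/4]=U^\circ$.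
\end{proof}

\section{Proof of Proposition~\ref{prop:step}}\label{sec:step}

Let $\theta>0$ be small enough for Lemmas~\ref{lem:push} and~\ref{lem:fold}; one more smallness condition appears in part (a). Put $B_{k+1}=\varphi^{-1}\psi B_k$. Then $JB_{k+1}\equiv1$ and
\[
F_{k+1}=A\circ B_k^{-1}\psi^{-1}\varphi=F_k\circ\psi^{-1}\varphi .
\]

\subsection*{Part (a)}
Let $p\in P_k$ and $y=\varphi(p)$. By (F1), $|y-p|\le2\theta$, so $y+P_{2\theta}\subset P_{k+4\theta}$. By (P2) and Lemma~\ref{lem:brouwer}, $|\psi^{-1}(y)-y|\le2\theta$. Hence $|\psi^{-1}\varphi-\mathrm{id}|\le4\theta$ on $P_k$. The map $F_k$ does not depend on $\theta$ and is uniformly continuous on $P_{k+1}$, and by (S2) the compact set $F_k(P_k)$ lies in the open set $\operatorname{int}K_R$. So for small $\theta$ we have (a) and also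
\begin{equation}\label{eq:core}
F_{k+1}(P_k)\subset K_R .
\end{equation}

\subsection*{Part (b)}
Let $c$ be a cell, $m=m(c)$, and $y=(z_0,w_0)\in\varphi(c)$. We show that $B_k^{-1}\psi^{-1}$ moves $y$ by at most $s$, and then use periodicity as in Section~\ref{sec:model}. Note that $\Delta(2\pi iXm,1)\subset S_m$, since $m\ge1$ and $\pi X-\delta_m>1$. By (F2), $s\le\frac18$ and \eqref{eq:room},
\[
|z_0-2\pi iXm|\le\tfrac14,\qquad|w_0-\nu_m\mathbf 1|\le b+k+2<m-1 .
\]
Thus the ball $y+P_{3/4}$ is contained in the $m$-th box. As $2\theta_m<\frac34$, (P3) and Lemma~\ref{lem:brouwer} give $|y'-y|\le2\theta_m$ for $y'=\psi^{-1}(y)$. As $2\theta_m+\eta_m\le2\eta_m<\frac34$, the ball $y'+P_{\eta_m}$ lies in the $m$-th box too, so (S5) and Lemma~\ref{lem:brouwer} give $|p-y'|\le\eta_m$ for $p=(z,w)=B_k^{-1}(y')$. Altogether $|p-y|\le2\eta_m\le\delta_m\le s$, and with (F2)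
\[
|z-2\pi iXm|\le3s,\qquad|w_l-\nu_m-b|\le k+3 .
\]
In particular $z\in S_m$, so $|f(z)-\nu_m|<1$ and $|w_l-f(z)-b|\le k+4$. By periodicity,
\[
A(p)=A_0\bigl(z-2\pi iXm,\ w-f(z)\mathbf 1\bigr)\in Z:=A_0\bigl(\Delta_{3s}\times\Delta(b,k+4)^N\bigr).
\]
Thus $F_{k+1}(c)\subset Z$ for every cell $c$. The set $Z$ does not depend on the cell, and $\operatorname{vol}Z\le9\pi s^2(\pi(k+4)^2)^N$ by \eqref{eq:vol}. (It lies outside $K_R\supset H_k$, because $|\zeta|\ge R+2$ on $\Delta(b,k+4)$; this is how the offset $b$ appears in the target.) Since $P_{k+1}$ is the union of $P_k$, the cells and $W'$, \eqref{eq:core} gives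
\[
F_{k+1}(P_{k+1})\setminus K_R\subset Z\cup F_{k+1}(W'),
\]
and (b) follows from \eqref{eq:vol}, \eqref{eq:walls} and \eqref{eq:ssigma}.

\subsection*{The prestate}
Take $B=B_{k+1}$, $R^\circ=R$, $H^\circ=H_k$, $M^\circ=M\ge k+1$, let $L^\circ$ be the maximum of $M$ and the used integers, and let $U^\circ,V^\circ$ be as in Section~\ref{sec:push}. We use $\eta_m+2\theta_m\le\delta_m/4<\frac12$ and
\begin{equation}\label{eq:budget}
(1-2^{-k})\eta_m+4\theta_m\le(1-2^{-k}+2^{-k-2})\eta_m\le(1-2^{-k-1})\eta_m .
\end{equation}

(PS1) Let $|m|>L^\circ$, so that $m$ is unused, and let $p\in S_m\times V_m^N$. By (S5), $B_k(p)\in S_m[\eta_m]\times V_m[\eta_m]^N$, where (P3) applies. Then $\psi B_k(p)\in S_m[\delta_m/4]\times V_m[\frac12]^N$, where (F3) applies. The three displacements add up to at most the left side of \eqref{eq:budget}.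

(PS2) For $|m|\le M$, (S3), (P1) and (F4) give $B_{k+1}(H_k^m)\subset\varphi^{-1}\psi(\Gamma_k)\subset U^\circ\times(V^\circ)^N$. By \eqref{eq:UV}, $V^\circ$ misses $\Delta_{k+1}$ and the $V_m[1]$ with $|m|>M$.

(PS3) Let $|m|>M$; here $m$ may be used. The first inclusion is (S4). Since $R+2<|m|$, the set $H_k^m$ lies in the $m$-th box, so $B_k(H_k^m)\subset S_m[\eta_m]\times\Delta(\nu_m,R+1+\eta_m)^N$ by (S5), and (P3) applies on this set. Hence
\[
\psi B_k(H_k^m)\subset S_m[\delta_m/4]\times\Delta(\nu_m,R+2)^N\subset S_m[\delta_m/4]\times E_m^N,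
\]
and (F3) applies. By \eqref{eq:budget} the total displacement of a point of $H_k^m$ is at most $\eta_m<\delta_m/2$, so $B_{k+1}(H_k^m)\subset S_m[\delta_m/2]\times V_m[1]^N$.

This completes the proof of Proposition~\ref{prop:step}, and with it the proof of Theorem~\ref{thm:main}.

\begin{remark}
The hypothesis $n\ge2$ enters through the second coordinate, which cancels the Jacobian $e^{z/X}$ of the exponential in $A_0$ and carries the marks by which shears tell cells apart. That all maps have Jacobian $1$ is used, through \eqref{eq:vol}, wherever the position of an image is unknown and only its volume matters: for the gaps $W$ in Section~\ref{sec:holes} and the walls $W'$ in Section~\ref{sec:step}.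
\end{remark}

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

For $t>0$ and a holomorphic map $F$ let $F_t(p)=tF(p/t)$. Then $F_t'(p)=F'(p/t)$, so $JF\equiv1$ implies $JF_t\equiv1$, and $\overline{F_t(\mathbf C^n)}=t\,\overline{F(\mathbf C^n)}$.

(a) For $n=1$ a nondegenerate map has dense image by \eqref{eq:dense} with $u=\mathrm{id}$, so the closure of the image has infinite area. For $n\ge2$ take $F$ from Theorem~\ref{thm:main}. Then $v_0=\operatorname{vol}\overline{F(\mathbf C^n)}$ is finite, and it is positive because the image contains an open set. The closure of the image of $F_t$ has volume $t^{2n}v_0$, which takes every value in $(0,\infty)$.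

(b) If $y\in P_{1-\varepsilon}$, then $y+P_\varepsilon\subset P_1$, and Lemma~\ref{lem:brouwer}, which holds for every $n\ge1$, gives $y\in F(P_1)$. Hence $F(\mathbf C^n)\supset F(P_1)\supset P_{1-\varepsilon}$, and $\operatorname{vol}P_{1-\varepsilon}=\pi^n(1-\varepsilon)^{2n}$.

(c) Let $j\ge1$ be an integer. By uniform continuity of $\Theta$ on $P_{2j}$ there is $\varepsilon'\in(0,1)$ such that $|\Theta(p')-\Theta(p)|<1/j$ whenever $p\in P_j$ and $|p'-p|<j\varepsilon'$. Take $F$ from Theorem~\ref{thm:main} with $\varepsilon'$ in place of $\varepsilon$. The rescaled map $F_t$ with $t=j$ differs from the identity by less than $j\varepsilon'$ on $P_j$, so $G_j=\Theta\circ F_t$ satisfies $JG_j\equiv1$ and $|G_j-\Theta|<1/j$ on $P_j$. Since $\Theta$ is a homeomorphism, $\overline{G_j(\mathbf C^n)}=\Theta(\overline{F_t(\mathbf C^n)})$, which has finite volume by \eqref{eq:vol}. The maps $G_j$ converge to $\Theta$ locally uniformly.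

(d) By \eqref{eq:area}, $\int\#F^{-1}(y)\,dy=\int_{\mathbf C^n}|JF|^2$. The function $JF$ is holomorphic, so $|JF|^2$ is subharmonic on $\mathbf R^{2n}$: its value at a point is at most its mean over any Euclidean ball centered there. Choose $p$ with $JF(p)\ne0$. Then $\int_{\mathbf C^n}|JF|^2$ is at least $|JF(p)|^2$ times the volume of the ball of radius $r$ about $p$, for every $r$, and so it is infinite. If $\{y:\#F^{-1}(y)\ge q\}$ were null for some $q$, then, since $\#F^{-1}$ vanishes off $F(\mathbf C^n)$, the integral would be at most $q\operatorname{vol}F(\mathbf C^n)<\infty$. This completes the proof of Theorem~\ref{thm:more}.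

\begin{thebibliography}{1}
\bibitem{HM} \emph{Holomorphic Maps From $C^{n}$ To $C^{n}$},\newline
\texttt{https://typeset.io/pdf/holomorphic-maps-from-n-to-n-1zx8y1h5mp.pdf}
\end{thebibliography}
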